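\title{Reflectionless Jacobi matrices with spectrum in a compact set form a torus}

\begin{abstract}
For a compact set $K\subset\mathbb R$, let $\mathcal R_0(K)$ be the space of Jacobi matrices on $\ell^2(\mathbb Z)$ that are reflectionless on $K$ and have spectrum contained in $K$. We prove that for every $K$ of positive Lebesgue measure this space is homeomorphic to the torus $\mathbb T^N$, where $N\in\{0,1,2,\dots\}\cup\{\infty\}$ is the number of gaps of $K$. No regularity of $K$ is assumed. The homeomorphism evaluates the half-line $m$-function at one suitably chosen point of each gap. Injectivity comes from a cross ratio of the $m$-functions of two matrices and a comparison of masses; surjectivity is deduced from the case of finitely many gaps by invariance of domain and compactness.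
\end{abstract}

\section{Introduction}

\subsection{The question}
A \emph{Jacobi matrix} is an operator on $\ell^2(\mathbb Z)$ of the form
\[
(Ju)_n=a_nu_{n+1}+a_{n-1}u_{n-1}+b_nu_n ,
\]
where $a_n\ge0$, $b_n\in\mathbb R$, and both sequences are bounded. It is bounded and self-adjoint. The distance between two Jacobi matrices is
\[
d(J,J')=\sum_{n\in\mathbb Z}2^{-|n|}\bigl(|a_n-a_n'|+|b_n-b_n'|\bigr);
\]
on a set of matrices with uniformly bounded coefficients, convergence in $d$ is the same as convergence of each coefficient. For $z$ in the upper half-plane $\mathbb C^+$ let $g_n(z)=\langle\delta_n,(J-z)^{-1}\delta_n\rangle$ be the diagonal Green function. Its boundary values $g_n(t+i0)=\lim_{y\downarrow0}g_n(t+iy)$ exist for almost every real $t$, and $J$ is called \emph{reflectionless} on a Borel set $E\subset\mathbb R$ if for every $n\in\mathbb Z$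
\[
\operatorname{Re}g_n(t+i0)=0\quad\text{for Lebesgue almost every }t\in E .
\]
For compact $K\subset\mathbb R$ put
\[
\mathcal R_0(K)=\{J:\ J\text{ is reflectionless on }K\text{ and }\sigma(J)\subseteq K\},
\]
with the topology given by $d$.

The basic example is the free matrix $a_n=1$, $b_n=0$, whose spectrum is $[-2,2]$. If $w$ is the root of $w+w^{-1}=z$ with $|w|<1$, then $u_k=w^{|k-n|}/(w-w^{-1})$ solves $(J-z)u=\delta_n$, so $g_n=1/(w-w^{-1})$. As $z\to t\in(-2,2)$, the root $w$ tends to a nonreal point of the unit circle and $g_n\to1/(w-\bar w)$ is purely imaginary. In this limit the solution $w^k$, which decays at $+\infty$, and the solution $w^{-k}$, which decays at $-\infty$, become complex conjugates of each other. Lemma~\ref{lem:onK} shows that this is what the reflectionless condition says in general.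

Let $\mathbb T$ be the circle. A \emph{torus} is a space $\mathbb T^N$ with $N\in\{0,1,2,\dots\}\cup\{\infty\}$, where $\mathbb T^0$ is a point and $\mathbb T^\infty$ is the countable product of circles with the product topology. The following fact is known, and it is the only result about $\mathcal R_0$ that we use without proof.

\begin{theorem}\label{thm:finite}
Let $K$ be a disjoint union of $N+1<\infty$ compact intervals, some of which may be single points but at least one of which has positive length. Then $\mathcal R_0(K)$ is homeomorphic to $\mathbb T^N$.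
\end{theorem}

The question, posed in \cite{R0K}, is whether there is a compact set $K$ of positive Lebesgue measure for which $\mathcal R_0(K)$ is not homeomorphic to a torus. We show that there is none. The bounded components of $\mathbb R\setminus K$ are called the \emph{gaps} of $K$.

\begin{theorem}\label{thm:main}
Let $K\subset\mathbb R$ be compact with $|K|>0$, and let $N\in\{0,1,2,\dots\}\cup\{\infty\}$ be the number of gaps of $K$. Then $\mathcal R_0(K)$ is homeomorphic to $\mathbb T^N$. If $K'$ is a second compact set with $|K'|>0$, then $\mathcal R_0(K)$ and $\mathcal R_0(K')$ are homeomorphic if and only if $K$ and $K'$ have the same number of gaps.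
\end{theorem}

\subsection{Why one circle per gap}\label{ss:guess}
Let $J_+$ and $J_-$ be the restrictions (compressions) of $J$ to $\ell^2(\{1,2,\dots\})$ and $\ell^2(\{\dots,-2,-1\})$. In a gap $(\alpha,\beta)$ the function $g_0$ is real and $g_0'(t)=\|(J-t)^{-1}\delta_0\|^2>0$, so $g_0$ has at most one zero $\mu$; put $\mu=\alpha$ if $g_0>0$ throughout the gap and $\mu=\beta$ if $g_0<0$ throughout. If $\alpha<\mu<\beta$, then $u=(J-\mu)^{-1}\delta_0$ has $u_0=0$, so the restrictions of $u$ to the two half-lines are annihilated by $J_\pm-\mu$, and $\mu$ is an eigenvalue of $J_+$ or of $J_-$. It is not an eigenvalue of both: from eigenvectors $\varphi$ of $J_+$ and $\psi$ of $J_-$ one would get an eigenvector $x\varphi+y\psi$ of $J$ by choosing $(x,y)\ne(0,0)$ with $xa_0\varphi_1+ya_{-1}\psi_{-1}=0$. Thus each gap contributes a point $\mu\in[\alpha,\beta]$ and, for interior $\mu$, a sign. Two copies of $[\alpha,\beta]$ glued at the endpoints form a circle, and one guesses $\mathbb T^N$.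

The guess is right, but these data are not coordinates in general. In Example~\ref{ex:dirichlet} a whole arc of matrices in $\mathcal R_0(K)$ has the same data, because the data do not see how a point mass sitting on $K$ itself is divided between the two half-lines. For a set $K$ with infinitely many gaps one has little control of such masses on $K$, and this is the reason to doubt the guess. We use different coordinates.

\subsection{The coordinates}
Throughout, $K$ is compact with $|K|>0$, $A=\min K$, $B=\max K$, the gaps are $(\alpha_j,\beta_j)$ for $1\le j\le N$ (for $j\ge1$ if $N=\infty$), and $l_j=\beta_j-\alpha_j$, so that $\sum_jl_j\le B-A$. Let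
\[
m_+(z)=m_+(z;J)=\langle\delta_1,(J_+-z)^{-1}\delta_1\rangle
\]
be the half-line $m$-function, and let $\mathbb P=\mathbb R\cup\{\infty\}=\mathbb{RP}^1$, which is a circle. For $J\in\mathcal R_0(K)$ the function $m_+$ continues to a real meromorphic function on each gap (Lemma~\ref{lem:offK}), so at a point $t$ of a gap it has a value $m_+(t;J)\in\mathbb P$. Choose a point $t_j\in(\alpha_j,\beta_j)$ in each gap and put
\begin{equation}\label{eq:f}
f(z)=(z-A)\prod_j\frac{\beta_j-z}{t_j-z}.
\end{equation}
We shall see in Section~\ref{s:herglotz} that the product converges on $\mathbb C\setminus[A,B]$ and that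
\begin{equation}\label{eq:rho}
f(z)=z+c+\int\frac{d\rho(t)}{t-z}
\end{equation}
with $c\in\mathbb R$ and a finite positive measure $\rho$ on $[A,B]$. We call the points $(t_j)$ \emph{admissible} if
\begin{equation}\label{eq:C}
\rho\bigl(\mathbb R\setminus\{t_j\}_j\bigr)=0 ,
\end{equation}
that is, if \eqref{eq:rho} is a partial fraction expansion $f=z+c+\sum_jw_j/(t_j-z)$ with no further contribution from $K$.

\begin{theorem}\label{thm:coord}
Let $K\subset\mathbb R$ be compact with $|K|>0$.
\begin{enumerate}
\item[(a)] Admissible points $t_j\in(\alpha_j,\beta_j)$ exist. If $N<\infty$, every choice is admissible.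
\item[(b)] If $(t_j)$ is admissible, then
$F:\mathcal R_0(K)\to\mathbb P^N$, $F(J)=\bigl(m_+(t_j;J)\bigr)_j$, is a homeomorphism.
\end{enumerate}
\end{theorem}

These coordinates take values in a product of circles from the start, and their continuity is a soft consequence of resolvent convergence (Section~\ref{s:compact}). The work lies in the injectivity of $F$. To two matrices we attach a cross ratio $T$ of their four half-line functions, which is identically $1$ exactly when the matrices coincide, and whose exponential representation does not involve $K$ at all (Section~\ref{s:cross}). Multiplying $T$ by $f$ turns the equations $T(t_j)=1$ into an equality of point masses, and \eqref{eq:C} leaves no room for any other mass (Section~\ref{s:inj}). Once $F$ is known to be injective, Theorem~\ref{thm:finite} and invariance of domain make it onto for finite $N$, and compactness carries this to $N=\infty$ (Section~\ref{s:surj}).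

\section{Herglotz functions}\label{s:herglotz}

A \emph{Herglotz function} is an analytic map $S:\mathbb C^+\to\mathbb C^+$. Examples are $z+c$ with $c$ real and $\int d\nu(t)/(t-z)$ for a finite positive measure $\nu\neq0$; by the spectral theorem $g_n$ and $m_+$ are of the latter form, with $\nu$ a probability measure supported in the spectrum of the operator. Sums and positive multiples of Herglotz functions are Herglotz, and so is $-1/S$. We use four standard facts.

\begin{enumerate}
\item[(H1)] \emph{Boundary values.} The limit $S(t+i0)$ exists and is finite and nonzero for almost every $t\in\mathbb R$. Two Herglotz functions whose boundary values agree on a set of positive measure coincide. (Apply the corresponding theorems for bounded analytic functions to $(S-i)/(S+i)$.) We write $S(t)$ for $S(t+i0)$.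

\item[(H2)] \emph{Exponential representation.} Put $\xi_S(t)=\frac1\pi\arg S(t+i0)\in[0,1]$. The harmonic function $\arg S\in(0,\pi)$ is bounded, hence it is the Poisson integral of its boundary values:
\[
\arg S(x+iy)=\int\frac{y\,\xi_S(t)\,dt}{(t-x)^2+y^2}.
\]
Since $\operatorname{Im}\frac1{t-z}=\frac{y}{(t-x)^2+y^2}$, this gives, with a real constant $C$,
\[
\log S(z)=C+\int\Bigl(\frac1{t-z}-\frac t{1+t^2}\Bigr)\xi_S(t)\,dt .
\]
For almost every $t$: $\xi_S=0$, $\frac12$, $1$ exactly when $S(t)$ is positive, purely imaginary, negative.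

\item[(H3)] \emph{Real meromorphic continuation.} Suppose that $S$ continues meromorphically to a neighborhood of an open interval and is real at the points of the interval that are not poles. Then $S'>0$ at these points, and the poles are simple with negative residues. Indeed, $S$ is not constant, so near a regular point $S(z)-S(t_0)\sim\gamma(z-t_0)^k$ with $\gamma$ real and nonzero; positivity of $\operatorname{Im}S$ forces $\gamma\sin k\theta\ge0$ for all $\theta\in(0,\pi)$, hence $k=1$ and $\gamma>0$. At a pole, apply this to $-1/S$. Consequently $S$ changes from negative to positive at a zero and from positive to negative at a pole: $\xi_S$ is locally constant away from zeros and poles, and at any point $t_0$ of the interval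
\[
\xi_S(t_0+)-\xi_S(t_0-)=-\operatorname{ord}_{t_0}S ,
\]
where $\operatorname{ord}$ is $1$ at a zero, $-1$ at a pole, and $0$ otherwise.

\item[(H4)] \emph{Additive representation.} Suppose that $S$ is analytic and real on the real axis outside a compact interval $I$ and that $S(z)/z\to1$ at infinity. Then $S(z)=z+c+\int\frac{d\nu(t)}{t-z}$ with $c\in\mathbb R$ and a finite positive measure $\nu$ on $I$. Expanding at infinity, $-\nu(\mathbb R)$ is the coefficient of $1/z$; by dominated convergence, $\nu(\{t\})=\lim_{y\downarrow0}(-iy)S(t+iy)$.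
\end{enumerate}

The next lemma reads (H2) backwards: a function with values in $[0,1]$ produces a Herglotz function. We write $\chi_E$ for the characteristic function of $E$.

\begin{lemma}\label{lem:build}
Let $r\le r'$ and let $\eta:\mathbb R\to[0,1]$ be measurable and zero outside $(r,r')$. Then
\[
S(z)=(z-r)\exp\int\frac{\eta(t)\,dt}{t-z}
\]
is a Herglotz function, analytic on $\mathbb C\setminus[r,r']$, real on $\mathbb R\setminus[r,r']$, and $S(z)/z\to1$ at infinity. In particular \emph{(H4)} applies with $I=[r,r']$.
\end{lemma}

\begin{proof}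
For $z=x+iy\in\mathbb C^+$ put $P(t)=y/((t-x)^2+y^2)$, so that $\int_{\mathbb R}P=\pi$ and $\int_{-\infty}^rP=\arg(z-r)$. An argument of $S(z)$ is $\int(\chi_{(-\infty,r)}+\eta)P\,dt$. The weight $\chi_{(-\infty,r)}+\eta$ lies in $[0,1]$, equals $1$ on $(-\infty,r)$ and $0$ on $(r',\infty)$, so the argument lies strictly between $0$ and $\pi$. The integral in the exponent is analytic off $[r,r']$, real on the rest of the real axis, and at most $(r'-r)/\operatorname{dist}(z,[r,r'])$ in modulus.
\end{proof}

For $z\notin[r_1,r_2]$ we have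
\begin{equation}\label{eq:exp}
\exp\int_{r_1}^{r_2}\frac{dt}{t-z}=\frac{r_2-z}{r_1-z}.
\end{equation}
Hence \eqref{eq:f} is the function of Lemma~\ref{lem:build} with $r=A$, $r'=B$ and $\eta=\sum_j\chi_{(t_j,\beta_j)}$, and \eqref{eq:rho} follows. The $j$-th integral $\int_{t_j}^{\beta_j}dt/(t-z)$ is at most $l_j/\delta$ in modulus when $\operatorname{dist}(z,[t_j,\beta_j])\ge\delta$, so the product in \eqref{eq:f}, or any subproduct, converges locally uniformly off the closure of the union of the intervals $[t_j,\beta_j]$ that occur in it.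

\section{The two half-line functions of a reflectionless matrix}\label{s:M}

\subsection{The off-diagonal coefficients are positive}
Let $p_n(z)$ be the diagonal Green function at the site $n$ of the restriction of $J$ to $\{n,n+1,\dots\}$, and $q_n(z)$ the one of the restriction to $\{\dots,n-1,n\}$. Thus $m_+=p_1$; we put $m_-=q_{-1}$. Each $p_n,q_n$ is Herglotz and equals $-1/z+O(z^{-2})$ at infinity. For all $n$,
\begin{equation}\label{eq:cf}
-\frac1{g_n}=z-b_n+a_n^2p_{n+1}+a_{n-1}^2q_{n-1},\qquad
-\frac1{p_n}=z-b_n+a_n^2p_{n+1},\qquad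
-\frac1{q_n}=z-b_n+a_{n-1}^2q_{n-1}.
\end{equation}
To see this, let $u=(J-z)^{-1}\delta_n$. The rows $k>n$ of $(J-z)u=\delta_n$ say that the restriction of $J-z$ to $\{n+1,\dots\}$ maps $(u_k)_{k>n}$ to $-a_nu_n\delta_{n+1}$, so $u_{n+1}=-a_np_{n+1}u_n$. The rows $k<n$ give $u_{n-1}=-a_{n-1}q_{n-1}u_n$, and the row $n$ then gives the first identity. The other two are the cases in which $a_{n-1}$ or $a_n$ is replaced by $0$.

\begin{lemma}\label{lem:pos}
If $J$ is reflectionless on $K$, then $a_n>0$ for all $n$.
\end{lemma}

\begin{proof}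
Shifting the index preserves the hypothesis, so suppose $a_0=0$. Then $g_1=p_1$ and $q_1=1/(b_1-z)$ by \eqref{eq:cf}. If $a_1=0$, then $g_1(t)=1/(b_1-t)$ is real and nonzero on $K\setminus\{b_1\}$, a set of positive measure; this contradicts $\operatorname{Re}g_1=0$. So $a_1>0$. By \eqref{eq:cf},
\[
-\frac1{g_1}=z-b_1+a_1^2p_2,\qquad -\frac1{g_2}=-\frac1{p_2}+\frac{a_1^2}{b_1-z}.
\]
At almost every $t\in K$ both left sides are purely imaginary, so $\operatorname{Re}p_2=(b_1-t)/a_1^2$ and $\operatorname{Re}(1/p_2)=a_1^2/(b_1-t)$. The product of these two numbers is $1$, and it equals $(\operatorname{Re}p_2)^2/|p_2|^2$. Hence $\operatorname{Im}p_2=0$ and $-1/g_1=t-b_1+a_1^2p_2=0$ almost everywhere on $K$. Since $|K|>0$, this contradicts (H1).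
\end{proof}

\subsection{The functions $M_+$ and $M_-$}
Let now $J$ be any Jacobi matrix with all $a_n>0$, and $z\in\mathbb C^+$. A solution of the difference equation $Ju=zu$ is determined by $u(0)$ and $u(1)$. Let $f_+$ be the solution with $f_+(0)=1$ and $f_+(n)=-a_0\langle\delta_n,(J_+-z)^{-1}\delta_1\rangle$ for $n\ge1$, and $f_-$ the solution with $f_-(0)=1$ and $f_-(n)=-a_{-1}\langle\delta_n,(J_--z)^{-1}\delta_{-1}\rangle$ for $n\le-1$. Then $f_\pm$ is square summable at $\pm\infty$, $f_+(1)=-a_0m_+$, and $f_-(-1)=-a_{-1}m_-$. To compare the two solutions we describe both by the same ratio, $M_\pm=-f_\pm(1)/(a_0f_\pm(0))$. The equation at $n=0$ gives $a_0f_-(1)=z-b_0+a_{-1}^2m_-$, so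
\begin{equation}\label{eq:M}
M_+=m_+,\qquad M_-=-\frac{z-b_0+a_{-1}^2m_-}{a_0^2},\qquad H:=a_0^2(M_+-M_-).
\end{equation}
The functions $M_+$, $-M_-$ and $H$ are Herglotz, and at infinity
\begin{equation}\label{eq:asym}
M_+=-\frac1z+O(z^{-2}),\qquad M_-=-\frac{z-b_0}{a_0^2}+\frac{a_{-1}^2}{a_0^2z}+O(z^{-2}).
\end{equation}

Let $G_{mn}(z)=\langle\delta_m,(J-z)^{-1}\delta_n\rangle$. The Wronskian $W_n=a_n\bigl(f_-(n)f_+(n+1)-f_-(n+1)f_+(n)\bigr)$ does not depend on $n$, because the difference equation turns $W_n-W_{n-1}$ into $(z-b_n)\bigl(f_-(n)f_+(n)-f_+(n)f_-(n)\bigr)=0$; and $W_0=-H$. For fixed $n$, the vector with entries $f_-(m)f_+(n)$ for $m\le n$ and $f_-(n)f_+(m)$ for $m\ge n$ is square summable, and $J-z$ maps it to $W_n\delta_n$. Therefore $G_{mn}=-f_-(m)f_+(n)/H$ for $m\le n$, and in particular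
\begin{equation}\label{eq:G}
G_{00}=-\frac1H,\qquad G_{01}=\frac{a_0M_+}{H},\qquad G_{11}=-\frac{a_0^2M_+M_-}{H},\qquad g_n=-\frac{f_+(n)f_-(n)}H .
\end{equation}

\begin{lemma}\label{lem:det}
A Jacobi matrix with all $a_n>0$ is determined by the pair $M_+,M_-$.
\end{lemma}

\begin{proof}
By \eqref{eq:asym}, the expansion of $M_-$ gives $a_0$, then $b_0$, then $a_{-1}$; since $a_{-1}>0$, \eqref{eq:M} gives $m_-=q_{-1}$. If $p_n$ is known, then $-1/p_n=z-b_n-a_n^2/z+O(z^{-2})$ gives $b_n$ and $a_n$, and \eqref{eq:cf} gives $p_{n+1}$ since $a_n>0$. Starting from $p_1=M_+$ we obtain $a_n,b_n$ for $n\ge1$. In the same way $q_n$ gives $b_n$, $a_{n-1}$ and $q_{n-1}$, and we start from $q_{-1}$.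
\end{proof}

\begin{lemma}[Behavior on $K$]\label{lem:onK}
Let all $a_n>0$. Then $J$ is reflectionless on $K$ if and only if $M_-(t)=\overline{M_+(t)}$ for almost every $t\in K$. In this case $\operatorname{Im}M_+(t)>0$ for almost every $t\in K$.
\end{lemma}

\begin{proof}
Let $J$ be reflectionless, and let $t\in K\setminus\{b_1\}$ be a point where $M_\pm$, $H$ have finite nonzero boundary values and $g_0,g_1,g_2$ are purely imaginary. By \eqref{eq:G}, $H(t)$ is purely imaginary, and therefore $M_+M_-$ and $f_+(2)f_-(2)$ are real. The equation at $n=1$ reads $a_1f_\pm(2)=(t-b_1)f_\pm(1)-a_0=-a_0\bigl((t-b_1)M_\pm+1\bigr)$, so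
\[
a_1^2f_+(2)f_-(2)=a_0^2\bigl((t-b_1)^2M_+M_-+(t-b_1)(M_++M_-)+1\bigr),
\]
and $M_++M_-$ is real. Since $M_+-M_-$ is purely imaginary, $M_-=\overline{M_+}$.

Conversely, let $M_-=\overline{M_+}$ at a point $t$ where $H(t)\neq0$. Then $H=2ia_0^2\operatorname{Im}M_+$, which shows $\operatorname{Im}M_+\neq0$, hence $\operatorname{Im}M_+>0$. The boundary values $f_\pm(n)$ solve a recursion with real coefficients and have conjugate initial values $(1,-a_0M_\pm)$, so $f_-(n)=\overline{f_+(n)}$, and $g_n=-|f_+(n)|^2/H$ is purely imaginary.
\end{proof}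

\begin{lemma}[Behavior off $K$]\label{lem:offK}
Let all $a_n>0$ and $\sigma(J)\subseteq K$.
\begin{enumerate}
\item[(a)] $M_+$ and $M_-$ continue meromorphically to $\mathbb C\setminus K$ and take values in $\mathbb P$ on $\mathbb R\setminus K$.
\item[(b)] $M_+(t)\neq M_-(t)$ as elements of $\mathbb P$, for every $t\in\mathbb R\setminus K$.
\item[(c)] $M_\pm$ are analytic on $\mathbb C\setminus[A,B]$, and $H>0$ on $(B,\infty)$, $H<0$ on $(-\infty,A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $G_{mn}$ are analytic on the connected set $\mathbb C\setminus K$ and real on $\mathbb R\setminus K$, and $G_{00}\not\equiv0$. By \eqref{eq:G}, $M_+=-G_{01}/(a_0G_{00})$, $H=-1/G_{00}$ and $M_-=M_+-H/a_0^2$.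

(b) If both values are finite, then $M_+(t)-M_-(t)=-1/(a_0^2G_{00}(t))\neq0$. Suppose both are infinite. By (H3), $M_+$ and $-M_-$ have simple poles at $t$ with negative residues, so these poles do not cancel in $H$, and $H$ has a simple pole. Then $G_{11}=-a_0^2M_+M_-/H$ has a pole at $t\notin\sigma(J)$, which is impossible.

(c) Since $A\le J\le B$ as quadratic forms, the same holds for the compressions $J_\pm$, so $\sigma(J_\pm)\subseteq[A,B]$ and $m_\pm$ are analytic off $[A,B]$. Thus $H$ has no poles on $(B,\infty)$ and $(-\infty,A)$, and no zeros by (b). As $H(z)\sim z$ at infinity, the signs follow.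
\end{proof}

By Lemmas~\ref{lem:pos} and~\ref{lem:offK}(a), the map $F$ of Theorem~\ref{thm:coord} is well defined for any choice of points $t_j$ in the gaps.

\subsection{The zeros of $g_0$ are not coordinates}
The numbers $\mu_j$ of Section~\ref{ss:guess} determine $H=-1/g_0$: they give $\xi_H=\chi_{(\mu_j,\beta_j)}$ in the $j$-th gap, while $\xi_H$ is $1$ on $(-\infty,A)$, $\frac12$ on $K$ and $0$ on $(B,\infty)$, and $H\sim z$ fixes the constant in (H2). To recover $J$ one has to split $H$ into $a_0^2M_+$ and $-a_0^2M_-$. The signs say where the poles in the gaps go, and Lemma~\ref{lem:onK} says that the imaginary part on $K$ is shared equally. A point mass on $K$ is not covered by either rule.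

\begin{example}\label{ex:dirichlet}
Let $K=[-2,2]\cup\{3,4\}$, with gaps $(2,3)$ and $(3,4)$. Lemma~\ref{lem:build} with $r=-2$ and $\eta=\frac12\chi_{(-2,2)}+\chi_{(3,4)}$ gives the Herglotz function
\[
h(z)=\sqrt{z^2-4}\;\frac{4-z}{3-z}=z+c+\int\frac{d\nu(t)}{t-z}+\frac{\sqrt5}{3-z},
\]
where $\nu\ne0$ is a measure on $[-2,2]$ with density $\frac1\pi\operatorname{Im}h$. For $\theta\in[0,1]$ put $\nu_+=\frac12\nu+\theta\sqrt5\,\delta_3$ and $\nu_-=\frac12\nu+(1-\theta)\sqrt5\,\delta_3$, where $\delta_3$ is the unit mass at $3$. A compactly supported probability measure with infinite support is the spectral measure of a bounded half-line Jacobi matrix with positive off-diagonal coefficients, namely the matrix of the recurrence for its orthonormal polynomials. So there is a matrix $J_\theta$ with all $a_n>0$, with $a_0^2=\nu_+(\mathbb R)$, $a_{-1}^2=\nu_-(\mathbb R)$, $b_0=-c$, and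
\[
a_0^2m_+=\int\frac{d\nu_+(t)}{t-z},\qquad a_{-1}^2m_-=\int\frac{d\nu_-(t)}{t-z}.
\]
For this matrix $H=h$. On $(-2,2)$ the functions $a_0^2M_+$ and $-a_0^2M_-$ have the same imaginary part $\frac12\operatorname{Im}h$, and their sum $h$ is purely imaginary; so $M_-=\overline{M_+}$, and $J_\theta$ is reflectionless on $K$ by Lemma~\ref{lem:onK}. Off $K$ the functions $M_\pm$ are analytic and $h\neq0$, so $g_0$ and $g_1$ are analytic there and real on $\mathbb R\setminus K$. The vectors $J^k\delta_0,J^k\delta_1$ span a dense subspace, so $\sigma(J_\theta)$ is the union of the supports of the spectral measures of $\delta_0$ and $\delta_1$, and $\sigma(J_\theta)\subseteq K$. The matrices $J_\theta\in\mathcal R_0(K)$ are distinct, since $a_0$ increases with $\theta$. But $g_0=-1/h$ is negative on $(2,3)$ and positive on $(3,4)$, so $\mu_1=\mu_2=3$ for all $\theta$, with no signs attached.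
\end{example}

\section{Continuity and compactness}\label{s:compact}

Let $d(J_k,J)\to0$ with $\sup_k\|J_k\|<\infty$. Then $J_ku\to Ju$ for finitely supported $u$, hence for all $u\in\ell^2(\mathbb Z)$. If $z\in\mathbb C$ has distance at least $\delta>0$ from $\sigma(J)$ and from all $\sigma(J_k)$, then $\|(J_k-z)^{-1}\|\le1/\delta$ and
\begin{equation}\label{eq:res}
(J_k-z)^{-1}-(J-z)^{-1}=(J_k-z)^{-1}(J-J_k)(J-z)^{-1}\to0\quad\text{strongly}.
\end{equation}
So all $G_{mn}(z)$ converge. The half-line operator $J_+$ may have an eigenvalue at or near a point $t$ of a gap, so \eqref{eq:res} cannot be applied to $J_+$; instead we express $m_+(t)$ in homogeneous coordinates through the $G_{mn}(t)$.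

\begin{lemma}\label{lem:cont}
Let $J_k,J$ be Jacobi matrices with positive off-diagonal coefficients, $d(J_k,J)\to0$ and $\sup_k\|J_k\|<\infty$. Let $t\in\mathbb R$ have distance at least $\delta>0$ from $\sigma(J)$ and from all $\sigma(J_k)$. Then $m_+(t;J_k)\to m_+(t;J)$ in $\mathbb P$.
\end{lemma}

\begin{proof}
By \eqref{eq:G}, $1-a_0G_{01}=-a_0^2M_-/H$, and so
\[
m_+=\frac{G_{01}}{-a_0G_{00}}=\frac{G_{11}}{1-a_0G_{01}}
\]
as meromorphic functions near $t$. Consider the real vectors $v=(G_{01},-a_0G_{00})$ and $v'=(G_{11},1-a_0G_{01})$ at $t$. If one of them, say $(x,y)$, is nonzero, then $m_+(t)=[x:y]$ in $\mathbb{RP}^1$. They are not both zero, for $v=0$ makes the second entry of $v'$ equal to $1$. Choose a vector that is nonzero for $J$. By \eqref{eq:res} the corresponding vectors for $J_k$ converge to it; they are nonzero for large $k$, and their classes converge.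
\end{proof}

\begin{lemma}\label{lem:compact}
Let $K_1\supseteq K_2\supseteq\cdots$ be compact sets with $\bigcap_kK_k=K$, and let $J_k\in\mathcal R_0(K_k)$. Then some subsequence of $(J_k)$ converges in $d$, and the limit of every convergent subsequence lies in $\mathcal R_0(K)$. In particular, $\mathcal R_0(K)$ is compact.
\end{lemma}

\begin{proof}
Since $\|J_k\|\le\max_{K_1}|t|$, the coefficients are uniformly bounded, and a diagonal argument gives a subsequence along which each coefficient converges. Let $J$ be the limit of a convergent subsequence, and let $k$ run through it.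

\emph{Spectrum.} Let $\lambda\in\mathbb R\setminus K$. Choose $\delta>0$ with $[\lambda-\delta,\lambda+\delta]\cap K=\emptyset$. The compact sets $[\lambda-\delta,\lambda+\delta]\cap K_k$ decrease and have empty intersection, so they are empty for large $k$. Then $\|(J_k-\lambda)u\|\ge\delta\|u\|$, and in the limit $\|(J-\lambda)u\|\ge\delta\|u\|$ for all $u$. As $J$ is self-adjoint, $\lambda\notin\sigma(J)$.

\emph{Reflectionless condition.} Boundary values do not converge pointwise, but their arguments converge weakly, and this suffices. Fix a site $n$, let $g^{(k)},g$ be the functions $g_n$ of $J_k,J$, and put $\xi^{(k)}=\xi_{g^{(k)}}$, $\xi=\xi_g$. By \eqref{eq:res}, $g^{(k)}\to g$ on $\mathbb C^+$, so by (H2) $\int\xi^{(k)}P\,dt\to\int\xi P\,dt$ for every kernel $P(t)=y/((t-x)^2+y^2)$. These kernels span a dense subspace of $L^1(\mathbb R)$: a function in $L^\infty$ that annihilates them all has zero Poisson integral, and it is the almost everywhere limit of its Poisson integral, so it vanishes. Since $0\le\xi^{(k)}\le1$, we get $\int\xi^{(k)}\phi\,dt\to\int\xi\phi\,dt$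 for all $\phi\in L^1(\mathbb R)$. For a Borel set $E\subseteq K\subseteq K_k$ we have $\int_E\xi^{(k)}\,dt=|E|/2$, hence $\int_E\xi\,dt=|E|/2$. So $\xi=\frac12$, that is $\operatorname{Re}g=0$, almost everywhere on $K$.
\end{proof}

\section{The cross ratio of two reflectionless matrices}\label{s:cross}

Let $J,\tilde J\in\mathcal R_0(K)$, with functions $M_\pm$ and $\tilde M_\pm$. We know nothing about the boundary values of these functions on $K$ except the symmetries $M_-=\overline{M_+}$ and $\tilde M_-=\overline{\tilde M_+}$. We therefore look for a combination whose argument on $K$ is fixed by these symmetries alone; by (H2), such a combination is determined by what happens off $K$, where everything is real and monotone. The four differences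
\[
S=M_+-\tilde M_-,\qquad \tilde S=\tilde M_+-M_-,\qquad D=M_+-M_-,\qquad\tilde D=\tilde M_+-\tilde M_-
\]
are Herglotz functions, and we take their cross ratio
\begin{equation}\label{eq:T}
T=\frac{S\tilde S}{D\tilde D}=\frac{(M_+-\tilde M_-)(\tilde M_+-M_-)}{(M_+-M_-)(\tilde M_+-\tilde M_-)},\qquad
1-T=\frac{(M_+-\tilde M_+)(M_--\tilde M_-)}{(M_+-M_-)(\tilde M_+-\tilde M_-)}.
\end{equation}
The second formula follows by expanding $D\tilde D-S\tilde S$. On $K$, with $w=M_+(t)$ and $\tilde w=\tilde M_+(t)$ in $\mathbb C^+$, one finds
\[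
T=\frac{|w-\overline{\tilde w}|^2}{4\operatorname{Im}w\operatorname{Im}\tilde w}=1+\frac{|w-\tilde w|^2}{4\operatorname{Im}w\operatorname{Im}\tilde w},
\]
so $T$ is positive there and measures how far apart the two boundary values are.

\begin{proposition}\label{prop:T}
Let $J,\tilde J\in\mathcal R_0(K)$.
\begin{enumerate}
\item[(a)] If $T\equiv1$, then $J=\tilde J$.
\item[(b)] $T$ is analytic near infinity and $1-T(z)=O(z^{-3})$.
\item[(c)] $T$ is analytic at every point $t\in\mathbb R\setminus K$, and $T(t)=1$ if $M_+(t)=\tilde M_+(t)$ in $\mathbb P$.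
\item[(d)] There are real numbers $s'\le A$, $s\ge B$ and $\alpha_j\le\zeta_j\le\zeta_j'\le\beta_j$ such that
\begin{equation}\label{eq:Trep}
T(z)=\exp\int\frac{\tau(t)\,dt}{t-z},\qquad
\tau=-\chi_{(s',A)}+\sum_j\bigl(\chi_{(\alpha_j,\zeta_j)}-\chi_{(\zeta_j',\beta_j)}\bigr)+\chi_{(B,s)} .
\end{equation}
\item[(e)] If $t\in(\alpha_j,\beta_j)$ and $T(t)>0$, then $\zeta_j<t<\zeta_j'$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By \eqref{eq:T}, $(M_+-\tilde M_+)(M_--\tilde M_-)\equiv0$ on $\mathbb C^+$, so one factor vanishes identically. By Lemma~\ref{lem:onK}, the boundary values of the other factor vanish almost everywhere on $K$. Since $|K|>0$, (H1) shows that this factor vanishes identically too. Lemma~\ref{lem:det} gives $J=\tilde J$.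

(b) The four differences are analytic off $[A,B]$, and by \eqref{eq:asym} each is asymptotic to a positive multiple of $z$. Also $M_+-\tilde M_+=O(z^{-2})$, because the terms $-1/z$ cancel, and $M_--\tilde M_-=O(z)$. So $1-T=O(z^{-2}\cdot z/z^2)$.

(c) Poles are handled by homogeneous coordinates. For vectors $x,y\in\mathbb C^2$ let $[x,y]=x_1y_2-x_2y_1$. Near $t$, represent each function $M\in\{M_\pm,\tilde M_\pm\}$ by the analytic nonvanishing vector $(M,1)$ if $M(t)$ is finite and $(1,1/M)$ if $M(t)=\infty$; call these vectors $x_\pm,\tilde x_\pm$. Two such vectors have $[x,y]=0$ at $t$ exactly when the values in $\mathbb P$ agree. We have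
\[
T=\frac{[x_+,\tilde x_-]\,[\tilde x_+,x_-]}{[x_+,x_-]\,[\tilde x_+,\tilde x_-]},\qquad
1-T=\frac{[x_+,\tilde x_+]\,[x_-,\tilde x_-]}{[x_+,x_-]\,[\tilde x_+,\tilde x_-]},
\]
because for vectors of the form $(M,1)$ this is \eqref{eq:T}, and the right sides do not change when one vector is multiplied by a scalar function. By Lemma~\ref{lem:offK}(b) the denominator is nonzero at $t$. So $T$ is analytic at $t$, and $1-T(t)=0$ if $[x_+,\tilde x_+]=0$ at $t$.

(d) Define $\tau=\xi_S+\xi_{\tilde S}-\xi_D-\xi_{\tilde D}$. The four functions are positive near $+\infty$ and negative near $-\infty$ on the real axis, so $\tau$ has compact support. Adding the representations (H2) gives $T=C\exp\int\tau(t)\,dt/(t-z)$ with $C>0$, and $C=1$ by (b). It remains to find $\tau$.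

\emph{On $K$.} Almost everywhere, $D=2i\operatorname{Im}M_+$ and $\tilde D=2i\operatorname{Im}\tilde M_+$, so $\xi_D=\xi_{\tilde D}=\frac12$. Moreover $\tilde S=\tilde M_+-\overline{M_+}=-\overline S$ with $\operatorname{Im}S>0$, so $\arg\tilde S=\pi-\arg S$ and $\xi_S+\xi_{\tilde S}=1$. Hence $\tau=0$.

\emph{On a component $I$ of $\mathbb R\setminus K$.} Let $Z\subset I$ be the set of poles of $M_\pm,\tilde M_\pm$ and zeros of $S,\tilde S$; it has no accumulation point in $I$. By (H3), $\tau$ is locally constant and integer-valued on $I\setminus Z$, and its jump at a point $t_0\in I$ is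
\[
-\operatorname{ord}_{t_0}S-\operatorname{ord}_{t_0}\tilde S+\operatorname{ord}_{t_0}D+\operatorname{ord}_{t_0}\tilde D=-\operatorname{ord}_{t_0}T ,
\]
which is $\le0$ by (c). So $\tau$ is nonincreasing on $I$. The value $\tau=2$ means $S,\tilde S<0<D,\tilde D$, that is $M_+<\tilde M_-<\tilde M_+<M_-<M_+$; the value $\tau=-2$ means the four reversed inequalities. Both chains are contradictory, so $\tau\in\{-1,0,1\}$. In a gap, a nonincreasing function with these values has the form stated in \eqref{eq:Trep}. On $(B,\infty)$ we have $\xi_D=\xi_{\tilde D}=0$ by Lemma~\ref{lem:offK}(c), so $\tau\in\{0,1\}$; it is nonincreasing and vanishes near $+\infty$, so $\tau=\chi_{(B,s)}$. On $(-\infty,A)$ we have $\xi_D=\xi_{\tilde D}=1$, so $\tau\in\{-1,0\}$; it is nonincreasing and vanishes near $-\infty$, so $\tau=-\chi_{(s',A)}$.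

(e) On $I\setminus Z$ the sign of $T$ is $(-1)^\tau$, since $\tau$ has the parity of the number of negative factors. If $T(t)>0$, then $T>0$ near $t$, so $\tau$ is even, hence zero, on both sides of $t$. This means $\zeta_j<t<\zeta_j'$.
\end{proof}

\subsection{No gap and one gap}\label{ss:one}
For finite $N$, \eqref{eq:exp} and \eqref{eq:Trep} show that $T$ is rational. If $K=[A,B]$, then $T=P/Q$ with $P=(z-s')(z-s)$ and $Q=(z-A)(z-B)$. By Proposition~\ref{prop:T}(b), the polynomial $Q-P=Q(1-T)$ is $O(z^{-1})$, so it vanishes, $T\equiv1$, and $\mathcal R_0([A,B])$ has at most one point.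

Now let $K$ have one gap $(\alpha,\beta)$, let $t\in(\alpha,\beta)$, and assume $m_+(t;J)=m_+(t;\tilde J)$, so that $T(t)=1$. Here
\[
T=\frac{(z-s')(z-\zeta)(z-\zeta')(z-s)}{(z-A)(z-\alpha)(z-\beta)(z-B)},
\]
the difference of denominator and numerator has degree at most $1$, and $T(t)=1$ supplies only one zero of it. The missing information is a sign. Multiply $T$ by
\[
f=\frac{(z-A)(z-\beta)}{z-t}=z+c+\frac{w}{t-z},\qquad w=(t-A)(\beta-t),
\]
which cancels two poles of $T$ and creates one at $t$:
\[
Tf=\frac{(z-s')(z-\zeta)(z-\zeta')(z-s)}{(z-\alpha)(z-t)(z-B)}=z+c'+\frac{w_\alpha}{\alpha-z}+\frac{w_t}{t-z}+\frac{w_B}{B-z}.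
\]
From $s'\le\alpha\le\zeta\le\zeta'\le B\le s$ and $\alpha<t<B$ we read off
\[
w_\alpha=\frac{(\alpha-s')(\zeta-\alpha)(\zeta'-\alpha)(s-\alpha)}{(t-\alpha)(B-\alpha)}\ge0,\qquad
w_B=\frac{(B-s')(B-\zeta)(B-\zeta')(s-B)}{(B-\alpha)(B-t)}\ge0,
\]
and $w_t=T(t)w=w$. Finally $Tf-f=(T-1)f=O(z^{-2})$, so $c'=c$ and $w_\alpha+w_t+w_B=w$. Hence $w_\alpha=w_B=0$, $Tf=f$, $T\equiv1$, and $J=\tilde J$.

The argument used three facts: $Tf$ has only nonnegative masses; its mass at $t$ equals that of $f$; and the total masses agree. It counts mass and not degree, so it makes sense for infinitely many gaps, provided all the mass of $f$ sits at the points $t_j$. This is condition \eqref{eq:C}.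

\section{Admissible points}\label{s:adm}

With infinitely many gaps, \eqref{eq:C} is a real restriction, since mass can escape to a point where gaps accumulate.

\begin{example}\label{ex:notC}
Let $K=[-1,0]\cup\{2^{-j}:j\ge0\}$, with gaps $(\alpha_j,\beta_j)=(2^{-j},2^{1-j})$, $j\ge1$. Let $t_j=\alpha_j(1+\delta_j)$ with $0<\delta_j<1$ and $\sum_j\delta_j<\infty$. The product $\prod_{j\le n}\frac{\beta_j-z}{\alpha_j-z}$ telescopes to $\frac{1-z}{2^{-n}-z}$, so
\[
f(z)=\frac{z^2-1}{z}\prod_j\frac{\alpha_j-z}{t_j-z},\qquad (-iy)f(iy)=(1+y^2)\prod_j\frac{\alpha_j-iy}{t_j-iy}.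
\]
The $j$-th factor differs from $1$ by $\alpha_j\delta_j/|t_j-iy|\le\delta_j$, so the product converges uniformly in $y$, and $\rho(\{0\})=\prod_j(1+\delta_j)^{-1}>0$. These points are not admissible.
\end{example}

In the example the $t_j$ are close to the left endpoints. If they are close to the right endpoints, the factors $\frac{\beta_i-z}{t_i-z}$ are almost $1$ at all earlier points $t_j$, so the masses of the partial products, which are admissible, hardly change when the remaining factors are added.

\begin{proof}[Proof of Theorem~\ref{thm:coord}(a)]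
For finite $n\le N$ let $f_n(z)=(z-A)\prod_{j\le n}\frac{\beta_j-z}{t_j-z}$. This rational function has at most simple poles, at $t_1,\dots,t_n$, and $f_n(z)/z\to1$, so
\[
f_n(z)=z+c_n+\sum_{j\le n}\frac{w_j^{(n)}}{t_j-z}.
\]
It is Herglotz by Lemma~\ref{lem:build}; by (H4), $w_j^{(n)}\ge0$ is the mass of its measure at $t_j$, and $W_n=\sum_{j\le n}w^{(n)}_j$ is the total mass. If $N<\infty$, then $f=f_N$ and \eqref{eq:C} holds.

Let $N=\infty$ and put $t_j=\beta_j-\varepsilon_j$ with $0<\varepsilon_j\le\frac12\,4^{-j}\min_{k\le j}l_k$. In particular $t_j-\alpha_j\ge l_j/2$. Since $f_n\to f$ uniformly on a large circle, the coefficients of $1/z$ converge: $W_n\to\rho(\mathbb R)$.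

Let $j\le n<i$. If gap $i$ lies to the right of gap $j$, then $t_i-t_j\ge t_i-\alpha_i\ge l_i/2$. If it lies to the left, then $t_j-t_i\ge t_j-\alpha_j\ge l_j/2$. In both cases
\[
\Bigl|\frac{\beta_i-t_j}{t_i-t_j}-1\Bigr|=\frac{\varepsilon_i}{|t_i-t_j|}\le\frac{2\varepsilon_i}{\min(l_i,l_j)}\le4^{-i}.
\]
The intervals $[t_i,\beta_i]$, $i>n$, do not meet the open interval $(\alpha_j,\beta_j)$, so the tail $f/f_n=\prod_{i>n}\frac{\beta_i-z}{t_i-z}$ converges uniformly near $t_j$. By (H4),
\[
\rho(\{t_j\})=w_j^{(n)}\prod_{i>n}\frac{\beta_i-t_j}{t_i-t_j}\ \ge\ w_j^{(n)}\prod_{i>n}(1-4^{-i})\ \ge\ w_j^{(n)}\Bigl(1-\sum_{i>n}4^{-i}\Bigr)\ \ge\ (1-4^{-n})\,w_j^{(n)} .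
\]
Summing over $j\le n$ gives $\rho(\{t_j\}_j)\ge(1-4^{-n})W_n$, and the right side tends to $\rho(\mathbb R)$. This is \eqref{eq:C}.
\end{proof}

\section{Injectivity}\label{s:inj}

\begin{proposition}\label{prop:inj}
If $(t_j)$ is admissible, then $F:\mathcal R_0(K)\to\mathbb P^N$ is injective.
\end{proposition}

In general there are no residues whose signs could be computed one by one; positivity of the masses of $Tf$ has to come from the Herglotz property. This also explains the form of $f$. By Lemma~\ref{lem:build}, we want to add to $\tau$ a fixed function so that the sum takes values in $[0,1]$. In a gap we must add $0$ where $\tau=1$ and $1$ where $\tau=-1$. The points $\zeta_j,\zeta_j'$ depend on the two matrices, but $t_j$ always lies between them, so $\chi_{(t_j,\beta_j)}$ serves for all pairs. The factor $z-A$ does the same on $(-\infty,A)$, and its growth is what the decay $1-T=O(z^{-3})$ can afford without disturbing the total mass.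

\begin{proof}
Let $J,\tilde J\in\mathcal R_0(K)$ with $F(J)=F(\tilde J)$, and let $T$ be their cross ratio. By Proposition~\ref{prop:T}(c),(e), $T$ is analytic at $t_j$, $T(t_j)=1$, and $\zeta_j<t_j<\zeta_j'$ for all $j$.

\emph{The function $Tf$ is Herglotz.} On the $j$-th gap we have
\[
\begin{array}{c|cccc}
 &(\alpha_j,\zeta_j)&(\zeta_j,t_j)&(t_j,\zeta_j')&(\zeta_j',\beta_j)\\ \hline
\tau&1&0&0&-1\\
\chi_{(t_j,\beta_j)}&0&0&1&1\\
\text{sum}&1&0&1&0
\end{array}
\]
and by \eqref{eq:exp}, $(z-A)\exp\bigl(-\int_{s'}^A\frac{dt}{t-z}\bigr)=(z-A)\frac{s'-z}{A-z}=z-s'$. Multiplying \eqref{eq:Trep} by $f=(z-A)\exp\int\sum_j\chi_{(t_j,\beta_j)}\frac{dt}{t-z}$ we obtain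
\[
T(z)f(z)=(z-s')\exp\int\frac{\eta(t)\,dt}{t-z},\qquad \eta=\sum_j\bigl(\chi_{(\alpha_j,\zeta_j)}+\chi_{(t_j,\zeta_j')}\bigr)+\chi_{(B,s)} .
\]
The intervals in $\eta$ are disjoint and contained in $(s',s)$. By Lemma~\ref{lem:build} and (H4),
\[
Tf=z+c'+\int\frac{d\rho'(t)}{t-z}
\]
with $c'\in\mathbb R$ and a finite positive measure $\rho'$ on $[s',s]$.

\emph{Comparison of masses.} By Proposition~\ref{prop:T}(b), $Tf-f=(T-1)f=O(z^{-2})$, so $c'=c$ and $\rho'(\mathbb R)=\rho(\mathbb R)$. For each $j$,
\[
\rho'(\{t_j\})=\lim_{y\downarrow0}T(t_j+iy)\,(-iy)f(t_j+iy)=\rho(\{t_j\}).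
\]
Now we use \eqref{eq:C}, for the only time: $\rho$ is the restriction of $\rho$ to $\{t_j\}_j$, which equals the restriction of $\rho'$ to $\{t_j\}_j$. So $\rho'-\rho$ is a positive measure of total mass zero, and $\rho'=\rho$. Thus $Tf=f$, $T\equiv1$, and $J=\tilde J$ by Proposition~\ref{prop:T}(a).
\end{proof}

\section{Surjectivity and the end of the proof}\label{s:surj}

We have no construction of a matrix with prescribed values $m_+(t_j)$. For finite $N$ a topological argument replaces it. Recall the theorem on invariance of domain: a continuous injective map between topological manifolds without boundary of the same finite dimension is open.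

\begin{proof}[Proof of Theorem~\ref{thm:coord}(b)]
Let $(t_j)$ be admissible and put $\delta_j=\min(t_j-\alpha_j,\beta_j-t_j)>0$. Every $J\in\mathcal R_0(K)$ has $\|J\|\le\max_K|t|$, positive off-diagonal coefficients (Lemma~\ref{lem:pos}), and $\operatorname{dist}(t_j,\sigma(J))\ge\delta_j$. By Lemma~\ref{lem:cont} each component $F_j$ of $F$ is continuous, so $F$ is continuous for the product topology. It is injective by Proposition~\ref{prop:inj}, and $\mathcal R_0(K)$ is compact by Lemma~\ref{lem:compact}. A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism, so it remains to show that $F$ is onto.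

\emph{Finite $N$.} The set $K=[A,B]\setminus\bigcup_{j\le N}(\alpha_j,\beta_j)$ is a disjoint union of $N+1$ compact intervals, possibly points, and one of them has positive length because $|K|>0$. By Theorem~\ref{thm:finite}, $\mathcal R_0(K)$ is homeomorphic to $\mathbb T^N$; in particular it is nonempty, which settles $N=0$. For $N\ge1$, invariance of domain shows that the image of $F$ is open in $\mathbb P^N$. It is also compact and nonempty, and $\mathbb P^N$ is connected. So the image is $\mathbb P^N$.

\emph{Infinite $N$.} Let $\omega=(\omega_j)\in\mathbb P^\infty$. Fill in all gaps but the first $k$: put $K_k=[A,B]\setminus\bigcup_{j\le k}(\alpha_j,\beta_j)$. These compact sets decrease, their intersection is $K$, and $|K_k|\ge|K|>0$. The gaps of $K_k$ are exactly $(\alpha_j,\beta_j)$, $j\le k$, since the endpoints lie in $K\subseteq K_k$. The points $t_1,\dots,t_k$ are admissible for $K_k$ by Theorem~\ref{thm:coord}(a), so the finite case gives $J_k\in\mathcal R_0(K_k)$ with $m_+(t_j;J_k)=\omega_j$ for $j\le k$. By Lemma~\ref{lem:compact}, a subsequence converges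 to some $J\in\mathcal R_0(K)$. Fix $j$. For $k\ge j$ the point $t_j$ has distance at least $\delta_j$ from $\sigma(J_k)$ and from $\sigma(J)$, the norms $\|J_k\|$ are bounded by $\max(|A|,|B|)$, and all off-diagonal coefficients are positive by Lemma~\ref{lem:pos}. Lemma~\ref{lem:cont} gives $m_+(t_j;J)=\omega_j$. Hence $F(J)=\omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:coord}, admissible points exist and $\mathcal R_0(K)\cong\mathbb P^N\cong\mathbb T^N$. So sets with the same number of gaps have homeomorphic spaces. Conversely, the fundamental group of a product is the product of the fundamental groups, so $\pi_1(\mathbb T^N)=\mathbb Z^N$ for finite $N$, while $\pi_1(\mathbb T^\infty)=\mathbb Z^{\mathbb N}$ is uncountable. These groups are pairwise nonisomorphic, and tori with different $N$ are not homeomorphic.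
\end{proof}

\begin{remark}
The hypothesis $|K|>0$ was used in Lemma~\ref{lem:pos}, in Proposition~\ref{prop:T}(a), and to apply Theorem~\ref{thm:finite}. Without it the reflectionless condition is empty and Theorem~\ref{thm:main} fails. Let $K=\{0,1\}$, which has one gap. For $\theta\in[0,\pi/2]$ the $2\times2$ matrix with diagonal entries $\cos^2\theta,\sin^2\theta$ and off-diagonal entry $\cos\theta\sin\theta$ is a projection. Placing two such blocks at the sites $\{1,2\}$ and $\{3,4\}$, with all other coefficients zero, embeds the square $[0,\pi/2]^2$ in $\mathcal R_0(K)$. A circle contains no copy of a square, because a connected subset of the circle with more than one point can be disconnected by removing two points. So $\mathcal R_0(\{0,1\})$ is not homeomorphic to $\mathbb T^1$.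
\end{remark}

\begin{thebibliography}{1}
\bibitem{R0K} \emph{Topological properties of reflectionless Jacobi matrices}, \texttt{https://math.ou.edu/\textasciitilde{}cremling/research/preprints/r0k.pdf}.
\end{thebibliography}
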